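\title{An incomplete Turing degree above which every degree has the join property}

\begin{abstract}
A Turing degree $\mathbf d$ has the join property if every degree $\mathbf b$ with $\mathbf 0<\mathbf b<\mathbf d$ joins up to $\mathbf d$ with some degree $\mathbf c<\mathbf d$. Every degree above $\mathbf 0'$ has this property, and every low degree lies below a degree that fails it. Lewis asked whether every degree $\mathbf a\not\ge\mathbf 0'$ lies below a degree that fails it. We show that the answer is no: there is a degree $\mathbf a\not\ge\mathbf 0'$ such that every degree above $\mathbf a$ has the join property. Such a degree exists above every incomplete degree, one exists below $\mathbf 0''$, and two such degrees can have infimum $\mathbf 0$, so there is no least one. The degree $\mathbf a$ is the join of a PA degree with a function that is not dominated by any function computable from that PA degree together with $\mathbf 0'$.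
\end{abstract}

\section{Introduction}

We work in the partial order $(\mathcal D,\le)$ of all Turing degrees. It has a least element $\mathbf 0$, the degree of the computable sets, and any two degrees have a least upper bound $\mathbf b\vee\mathbf c$, their \emph{join}. We write $\mathbf d'$ for the jump of $\mathbf d$, so that $\mathbf 0'$ is the degree of the halting set $K$. A degree $\mathbf a$ is \emph{low} if $\mathbf a'=\mathbf 0'$, and \emph{incomplete} if $\mathbf 0'\not\le\mathbf a$.

\begin{definition}
A degree $\mathbf d$ has the \emph{join property} if for every $\mathbf b$ with $\mathbf 0<\mathbf b<\mathbf d$ there is $\mathbf c<\mathbf d$ with $\mathbf b\vee\mathbf c=\mathbf d$.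
\end{definition}

The property fails at $\mathbf d$ exactly when some nonzero $\mathbf b<\mathbf d$ is useless for generating $\mathbf d$: among the degrees $\mathbf c\le\mathbf d$, only $\mathbf c=\mathbf d$ satisfies $\mathbf b\vee\mathbf c=\mathbf d$. If nothing lies strictly between $\mathbf 0$ and $\mathbf d$, the property holds vacuously. If there is a largest degree $\mathbf b$ strictly below $\mathbf d$ and $\mathbf b>\mathbf 0$, it fails, since $\mathbf b\vee\mathbf c=\mathbf b$ for all $\mathbf c<\mathbf d$. Two theorems relate the property to the jump. Since $\mathbf d\vee\mathbf 0'\le\mathbf d'$, we always have $(\mathbf d\vee\mathbf 0')'\le\mathbf d''$, and $\mathcal{GL}_2$ is the class of degrees for which equality holds.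

\begin{theorem}[Downey, Greenberg, Lewis, Montalb\'an]\label{thm:dglm}
Every degree $\mathbf d\notin\mathcal{GL}_2$ has the join property. In particular, every $\mathbf d\ge\mathbf 0'$ has the join property.
\end{theorem}

The second statement follows from the first because $\mathbf d\ge\mathbf 0'$ gives $(\mathbf d\vee\mathbf 0')'=\mathbf d'<\mathbf d''$.

\begin{theorem}[Lewis]\label{thm:lewis}
For every low degree $\mathbf a$ there is a degree $\mathbf d\ge\mathbf a$ without the join property.
\end{theorem}

The join property passes neither upward nor downward: $\mathbf 0$ has it, some $\mathbf d$ fails it by Theorem~\ref{thm:lewis}, and $\mathbf d\vee\mathbf 0'$ has it again. To extract a measure of computational strength, one passes to the upward closed class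
\[
\mathcal U=\{\mathbf a:\ \text{every }\mathbf d\ge\mathbf a\text{ has the join property}\}.
\]
This class is defined from $\le$ alone. It contains every degree above $\mathbf 0'$ and no low degree. The simplest guess consistent with these facts is that $\mathcal U$ is exactly the cone above $\mathbf 0'$; then $\mathbf 0'$ would be defined in $(\mathcal D,\le)$ as the least element of $\mathcal U$. This is a question of Lewis, posed in \cite{note}: \emph{is $\mathbf 0'$ the least element of $\mathcal U$? That is, does every incomplete degree lie below a degree without the join property?} The two forms are equivalent because $\mathbf 0'\in\mathcal U$. We show that the answer is no.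

\begin{theorem}\label{thm:main}
There is a degree $\mathbf a\not\ge\mathbf 0'$ such that every $\mathbf d\ge\mathbf a$ has the join property.
\end{theorem}

This is the case $\mathbf x=\mathbf 0$, $\mathbf y_i=\mathbf 0'$ of the following statement.

\begin{theorem}\label{thm:general}
Let $\mathbf x$ and $\mathbf y_0,\mathbf y_1,\dots$ be degrees with $\mathbf y_i\not\le\mathbf x$ for all $i$. Then there is $\mathbf a\ge\mathbf x$ with $\mathbf y_i\not\le\mathbf a$ for all $i$ such that every $\mathbf d\ge\mathbf a$ has the join property.
\end{theorem}

The proof starts from a direct argument for $\mathbf d\ge\mathbf 0'$, given in Section~\ref{sec:model}. There $\mathbf 0'$ serves one purpose, which is to decide whether certain searches succeed. We find two substitutes for it. A function $f$ that is occasionally very large can serve as a time limit for the searches (Section~\ref{sec:fast}); a fixed $f$ can be arranged to handle any countable family of degrees $\mathbf b$ given in advance. A PA degree $\mathbf p$ cannot decide whether a search succeeds, but of two searches that cannot both succeed it can name one that fails (Section~\ref{sec:pa}); this handles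 every $\mathbf b\not\le\mathbf p$. The degrees left over by $\mathbf p$ are countably many, so we choose $\mathbf p$ first, then $f$, and let $\mathbf a=\mathbf p\vee\deg f$. Neither choice forces $\mathbf a$ above $\mathbf 0'$ (Section~\ref{sec:proof}). Section~\ref{sec:cons} collects consequences: $\mathcal U$ has no least element at all, it has an incomplete member below $\mathbf 0''$, and a failure of the join property must satisfy two strong necessary conditions, one of which gives back Theorem~\ref{thm:dglm}. The proofs of Theorems~\ref{thm:main} and~\ref{thm:general} use neither Theorem~\ref{thm:dglm} nor Theorem~\ref{thm:lewis}.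

\section{Conventions and a reformulation}\label{sec:conv}

Sets are identified with their characteristic functions in $2^\omega$, and functions $f:\omega\to\omega$ are allowed as oracles; a function has the degree of its graph. The join $f\oplus g$ takes the value $f(n)$ at $2n$ and $g(n)$ at $2n+1$. We write $\Phi_e^Y$ for the partial function computed by the $e$th oracle machine with oracle $Y$, and $\varphi_e$ for the $e$th partial computable function. Strings are finite and binary unless stated otherwise, $\sigma\tau$ is concatenation, and $\sigma\subseteq\tau$, $\sigma\subset Y$ denote initial segments. We write $\Phi_e^\tau(x){\downarrow}=y$ if the machine, run on input $x$ with its queries answered by $\tau$, halts with output $y$ and queries only positions below $|\tau|$. This relation is computably enumerable (c.e.), it persists to extensions of $\tau$, and $\Phi_e^Y(x){\downarrow}=y$ holds if and only if $\Phi_e^\tau(x){\downarrow}=y$ for some $\tau\subset Y$.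

A question is $\Sigma_1(X)$ if it has the form $\exists m\,R(m)$ with $R$ computable from $X$; the jump $X'$ answers all such questions uniformly, and $K$ answers all $\Sigma_1$ questions. We fix a computable bijection $\langle\cdot,\cdot\rangle:\omega^2\to\omega$. A function $g$ \emph{dominates} $f$ if $f(n)\le g(n)$ for all but finitely many $n$. So $f$ is not dominated by $g$ if and only if $f(n)>g(n)$ for infinitely many $n$.

The condition $\mathbf c<\mathbf d$ is best replaced by a condition on $\mathbf b$ and $\mathbf c$ alone.

\begin{definition}
Let $B\le_T D$. A set $C$ is a \emph{partner of $B$ in $D$} if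
\[
C\le_T D,\qquad D\le_T B\oplus C,\qquad B\not\le_T C .
\]
\end{definition}

The first two conditions give $B\oplus C\equiv_T D$. The notion depends only on the degrees of $B$, $C$, $D$.

\begin{lemma}\label{lem:partner}
If $\mathbf b\vee\mathbf c=\mathbf d$, then $\mathbf c<\mathbf d$ if and only if $\mathbf b\not\le\mathbf c$. Hence the degree of $D$ has the join property if and only if every noncomputable $B\le_T D$ has a partner in $D$.
\end{lemma}

\begin{proof}
Both $\mathbf c=\mathbf d$ and $\mathbf b\le\mathbf c$ are equivalent to $\mathbf b\vee\mathbf c=\mathbf c$. This proves the first claim, and the second for $B<_T D$. A noncomputable $B\equiv_T D$ always has the partner $\emptyset$.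
\end{proof}

\section{Coding with the help of $B$: the case $D\ge_T K$}\label{sec:model}

Let $B\le_T D$ be noncomputable. We try to build a partner $C$ as a union of strings $\sigma_0\subset\sigma_1\subset\cdots$, writing the bits of $D$ into $C$ one at a time and, between them, meeting the requirements $\Phi_e^C\neq B$.

An \emph{$e$-splitting over $\sigma$} is a triple $(\tau_0,\tau_1,x)$ with $\tau_0,\tau_1\supseteq\sigma$ and $\Phi_e^{\tau_0}(x){\downarrow}\ne\Phi_e^{\tau_1}(x){\downarrow}$. If there is one, then one of the two values differs from $B(x)$, and we meet the requirement by extending to that $\tau_i$. If there is none, the requirement holds for every $C\supset\sigma$, as we check below. The difficulty lies with the decoder. It has $B$ and $C$ but not $K$, so it cannot tell whether a splitting was taken, and so it cannot tell where the next bit of $D$ is written. The remedy is to let $B$ tell it. We first extend $\sigma$ to $\sigma0^n1$, which makes $n$ visible in $C$, and we agree that a splitting is taken exactly when $n\notin B$. The freedom in choosing $n$ is used to make this instruction the correct one.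

Replacing $B$ by $B\oplus\overline B$, which has the same degree, we may assume that \emph{$B$ is not c.e.}: if $B\oplus\overline B$ were c.e., then $B$ and $\overline B$ would both be c.e.\ and $B$ would be computable. Fix a computable enumeration of the c.e.\ set of all tuples $(e,\tau_0,\tau_1,x)$ with $\Phi_e^{\tau_0}(x){\downarrow}\ne\Phi_e^{\tau_1}(x){\downarrow}$; ``the first $e$-splitting over $\sigma$'' refers to this enumeration. Let
\[
S(e,\sigma)=\{n:\ \text{there is an $e$-splitting over }\sigma0^n1\},
\]
a set that is c.e.\ uniformly in $e$ and $\sigma$. We call $n$ \emph{legal} for $(e,\sigma)$ if $n\in B$ or $n\in S(e,\sigma)$, and \emph{winning} if exactly one of the two holds. For legal $n$ define the \emph{move} $M_e(\sigma,n)$ as follows. If $n\in B$, let $M_e(\sigma,n)=\sigma0^n1$. If $n\notin B$, let $(\tau_0,\tau_1,x)$ be the first $e$-splitting over $\sigma0^n1$ and let $M_e(\sigma,n)=\tau_i$ for the least $i$ with $\Phi_e^{\tau_i}(x)\ne B(x)$. In both cases $M_e(\sigma,n)\supseteq\sigma0^n1$, and $B$ computes $M_e(\sigma,n)$ from $e,\sigma,n$ by one procedure that halts whenever $n$ is legal.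

\begin{lemma}\label{lem:win}
For every $(e,\sigma)$ there is a winning $n$. If $n$ is winning for $(e,\sigma)$ and $C\supset M_e(\sigma,n)$, then $\Phi_e^C\ne B$.
\end{lemma}

\begin{proof}
The winning numbers are those at which $S(e,\sigma)$ and $B$ differ, and the two sets differ because only the first is c.e. Let $n$ be winning. If $n\notin B$, then $C\supset\tau_i$ and $\Phi_e^C(x)=\Phi_e^{\tau_i}(x)\neq B(x)$. If $n\in B$, there is no $e$-splitting over $\sigma0^n1\subset C$. Suppose $\Phi_e^C$ is total. Given $x$, search for any $\tau\supseteq\sigma0^n1$ with $\Phi_e^\tau(x){\downarrow}$. A long initial segment $\tau'$ of $C$ is such a string, so the search ends, and the value found is $\Phi^C_e(x)$, since otherwise $(\tau,\tau',x)$ would be a splitting. So $\Phi_e^C$ is computable, while $B$ is not.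
\end{proof}

\begin{lemma}\label{lem:decode}
Let $(e_s)$ be a computable sequence, $\sigma_0=\emptyset$, and
\[
\sigma_{s+1}=M_{e_s}(\sigma_s,n_s)\,D(s),
\]
where each $n_s$ is legal for $(e_s,\sigma_s)$. Let $C=\bigcup_s\sigma_s$. Then $D\le_T B\oplus C$. If $D$ computes the sequence $(n_s)$, then $C\le_T D$.
\end{lemma}

\begin{proof}
Given $\sigma_s$, the number $n_s$ is the unique $n$ with $\sigma_s0^n1\subset C$. From it $B$ computes $M_{e_s}(\sigma_s,n_s)$, the next bit of $C$ is $D(s)$, and we have found $\sigma_{s+1}$. The last claim holds because $B\le_T D$.
\end{proof}

The decoder does not need to know how $n_s$ was chosen, nor whether it is winning. This is what allows the chooser to use an oracle that the decoder lacks.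

\begin{example}
Suppose $0,1\in B$ and $2\notin B$, and consider the first stage, $\sigma_0=\emptyset$. If $\Phi_e^Y(x)=0$ for all $Y$ and $x$, there are no splittings, $S(e,\emptyset)=\emptyset$, and the winning numbers are the elements of $B$. With $n=0$ the move is the string $1$, so $\sigma_1=1\,D(0)$. The decoder reads $n=0$, finds $0\in B$, and reads $D(0)$ at position $1$. If instead $\Phi_e^Y(x)=Y(x)$, then $(0^n10,0^n11,n+1)$ is a splitting over $0^n1$, so $S(e,\emptyset)=\omega$ and the winning numbers are those outside $B$. Take $n=2$, and suppose the first splitting over $001$ is $(0010,0011,3)$. Then $\sigma_1=001\,(1-B(3))\,D(0)$. The decoder reads $n=2$, finds $2\notin B$, searches for the same splitting, and reads $D(0)$ at position $4$. Here $n=0$ would be legal but not winning: the decoder would still succeed, but nothing would be gained toward $\Phi_e^C\ne B$.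
\end{example}

\begin{proposition}\label{prop:model}
If $B$ is noncomputable and $B\oplus K\le_T D$, then $B$ has a partner in $D$.
\end{proposition}

\begin{proof}
Let $n(e,\sigma)$ be the least winning number for $(e,\sigma)$. Since $K$ decides membership in $S(e,\sigma)$, the function $n(e,\sigma)$ is computable from $B\oplus K$, hence from $D$. Apply Lemma~\ref{lem:decode} with $e_s=s$ and $n_s=n(s,\sigma_s)$. By Lemma~\ref{lem:win}, $\Phi_s^C\ne B$ for every $s$.
\end{proof}

The set $K$ was used only to find winning numbers.

\section{A fast function in place of $K$}\label{sec:fast}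

Without $K$ we can still approximate $S(e,\sigma)$ by waiting. Let $S(e,\sigma)[t]$ be the set of $n$ such that one of the first $t$ enumerated tuples is an $e$-splitting over $\sigma0^n1$. These sets are finite, uniformly computable, increasing in $t$, and have union $S(e,\sigma)$. Let $n(e,\sigma,t)$ be the least number at which $S(e,\sigma)[t]$ and $B$ differ; it exists because $B$, not being c.e., is infinite. The function $n(e,\sigma,t)$ is $B$-computable, and its value $n$ is \emph{always legal}: either $n\in B$, or $n\in S(e,\sigma)[t]\subseteq S(e,\sigma)$. It may fail to be winning, namely when $n\in B$ and a splitting over $\sigma0^n1$ appears after time $t$.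

Let $t(e,\sigma)$ be the least $t$ such that $S(e,\sigma)[t]$ and $S(e,\sigma)$ agree on all $m\le n(e,\sigma)$, where $n(e,\sigma)$ is again the least winning number. The function $t(e,\sigma)$ is computable from $B\oplus K$. Since the approximations increase, the agreement persists, so
\begin{equation}\label{eq:settle}
n(e,\sigma,t)=n(e,\sigma)\qquad\text{for all }t\ge t(e,\sigma).
\end{equation}
Thus a wrong guess costs nothing for the decoding, and a long enough wait wins.

Suppose $D$ computes a function $f$ that is large infinitely often, and we wait for times given by $f$. Two difficulties arise. First, we do not know at which arguments $k$ the value $f(k)$ is large, so each requirement $e$ must make an attempt for every $k$. Second, the time needed at stage $s$ is $t(e,\sigma_s)$, and $\sigma_s$ depends on $D$ and on $f$, whereas $f$ is only assumed large compared with a function that depends on $B$. The point is that by \eqref{eq:settle} only finitely many moves can be made from a given string, whatever the waiting time. So $B\oplus K$ can list all candidates for $\sigma_s$ and take the largest time needed.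

\begin{proposition}\label{prop:fast}
For every noncomputable $B$ there is a function $g_B\le_T B\oplus K$ such that, whenever $B\le_T D$ and $D$ computes a function $f$ not dominated by $g_B$, the set $B$ has a partner in $D$. In particular, $B$ has a partner in $D$ if $B\le_T D$ and some $f\le_T D$ is not dominated by any $(B\oplus K)$-computable function.
\end{proposition}

\begin{proof}
As before, assume that $B$ is not c.e. Let $T_0=\{\emptyset\}$ and, for $s=\langle e,k\rangle$,
\begin{align*}
T_{s+1}&=\{M_e(\sigma,n(e,\sigma,t))\,j:\ \sigma\in T_s,\ t\le t(e,\sigma),\ j\in\{0,1\}\},\\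
G(s)&=\max\{t(e,\sigma):\sigma\in T_s\}.
\end{align*}
Each $T_s$ is finite and nonempty, and $B\oplus K$ computes the full list of its elements uniformly in $s$. So $G$ and
\[
g_B(k)=\max_{e\le k}G(\langle e,k\rangle)
\]
are computable from $B\oplus K$, and they depend only on $B$.

Let $D$ and $f$ be as in the statement. Apply Lemma~\ref{lem:decode} with $e_s=e$ and $n_s=n(e,\sigma_s,f(k))$ for $s=\langle e,k\rangle$. These numbers are legal and computable from $D$, so $C\le_T D\le_T B\oplus C$.

We claim that $\sigma_s\in T_s$ for all $s$. Assume this for $s=\langle e,k\rangle$ and let $t=\min\{f(k),t(e,\sigma_s)\}$. Then $n_s=n(e,\sigma_s,t)$: this is the definition if $t=f(k)$, and otherwise both sides equal $n(e,\sigma_s)$ by \eqref{eq:settle}. Hence $\sigma_{s+1}=M_e(\sigma_s,n(e,\sigma_s,t))\,D(s)\in T_{s+1}$.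

Fix $e$. Since $f(k)>g_B(k)$ for infinitely many $k$, there is such a $k\ge e$. For $s=\langle e,k\rangle$ we get
\[
f(k)>g_B(k)\ge G(s)\ge t(e,\sigma_s),
\]
so $n_s=n(e,\sigma_s)$ is winning by \eqref{eq:settle}, and $\Phi_e^C\ne B$ by Lemma~\ref{lem:win}. Thus $B\not\le_T C$.
\end{proof}

Proposition~\ref{prop:model} is the case $f=g_B+1$. The hypothesis on $f$ cannot be dropped, since by Theorem~\ref{thm:lewis} and Lemma~\ref{lem:partner} there are $D$ and a noncomputable $B\le_T D$ with no partner in $D$.

For our purpose $f$ must be fixed before $D$ and $B$ are given. To be sure that $f$ escapes $g_B$ we ask it to escape every $(B\oplus K)$-computable function, and this is impossible when $f\le_T B$, because $f$ dominates itself. A second method is needed for such $B$.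

\section{A PA degree in place of $K$}\label{sec:pa}

\subsection*{$\Pi^0_1$ classes}
Let $W_q$ be the $q$th c.e.\ set of strings, with uniformly computable finite approximations $W_q[t]$, and let
\[
\mathcal Q_q=\{Y\in2^\omega:\ \text{no }\eta\in W_q\text{ is an initial segment of }Y\}.
\]
The sets $\mathcal Q_q$ are the \emph{$\Pi^0_1$ classes}. They are closed in the compact space $2^\omega$. Say that $\mathcal Q_q$ is \emph{seen empty at stage $t$} if every string of length $t$ extends an element of $W_q[t]$; this is decidable. If $\mathcal Q_q=\emptyset$, then by compactness finitely many $\eta\in W_q$ suffice to exclude every $Y$, so $\mathcal Q_q$ is empty if and only if it is seen empty at some stage. All of this relativizes: with $W$ c.e.\ in $X$ one obtains the $\Pi^0_1(X)$ classes, and $X$ recognizes emptiness.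

The decoder below works with indices, not with classes, so we fix once and for all computable functions $\alpha$ and $\beta$ with
\begin{align*}
\mathcal Q_{\alpha(q,m,j)}&=\{Y\in\mathcal Q_q:\ Y(m)=j\},\\
\mathcal Q_{\beta(q,e,\rho)}&=\{Y\in\mathcal Q_q:\ \text{it is not the case that }\Phi_e^Y(x){\downarrow}=\rho(x)\text{ for all }x<|\rho|\}.
\end{align*}
For $\alpha$, add to $W_q$ all $\eta$ of length $m+1$ with $\eta(m)\ne j$; for $\beta$, add all $\eta$ with $\Phi_e^\eta(x){\downarrow}=\rho(x)$ for all $x<|\rho|$.

The class of two-valued diagonally noncomputable functions is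
\[
\mathrm{DNC}_2=\{Y\in2^\omega:\ Y(e)\neq\varphi_e(e)\text{ whenever }\varphi_e(e){\downarrow}\}.
\]
It is a $\Pi^0_1$ class, since we may exclude each $\eta$ with $\varphi_e(e){\downarrow}=\eta(e)$ for some $e<|\eta|$, and it is nonempty, since each $e$ forbids at most one value of $Y(e)$. A set is \emph{of PA degree} if it computes an element of $\mathrm{DNC}_2$.

We use two textbook facts. The \emph{$s$-$m$-$n$ theorem}: for partial computable $\psi(q,x)$ there is a computable $r$ with $\varphi_{r(q)}(x)=\psi(q,x)$. The \emph{recursion theorem with parameters}: for computable $u(q,m)$ there is a computable $h$ with $\varphi_{h(q)}=\varphi_{u(q,h(q))}$.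

\subsection*{Selecting and coding}
The class $\mathrm{DNC}_2$ plays two roles. An element $P$ of it is the oracle that steers the construction, and the partner $C$ is itself built inside it.

\begin{lemma}[Selection]\label{lem:select}
Let $P\in\mathrm{DNC}_2$. Given $q_0,q_1$, the oracle $P$ uniformly computes $i\in\{0,1\}$ such that $\mathcal Q_{q_i}\ne\emptyset$ whenever at least one of $\mathcal Q_{q_0},\mathcal Q_{q_1}$ is nonempty.
\end{lemma}

\begin{proof}
Compute $r$ such that $\varphi_r$, on any input, waits for the first stage at which some $\mathcal Q_{q_j}$ is seen empty and outputs the least such $j$. Let $i=P(r)$. If both classes are nonempty, any $i$ is correct. If exactly one class $\mathcal Q_{q_j}$ is empty, then $\varphi_r(r)=j$, so $P(r)=1-j$.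
\end{proof}

To write a bit into a member of $\mathcal Q_q$ we need a position, computable from $q$, at which both values remain possible. A class with a single element has no such position. Subclasses of $\mathrm{DNC}_2$ always do.

\begin{lemma}[Coding]\label{lem:code}
There is a computable $h$ such that whenever $\emptyset\ne\mathcal Q_q\subseteq\mathrm{DNC}_2$, both classes $\{Y\in\mathcal Q_q:Y(h(q))=j\}$, $j=0,1$, are nonempty.
\end{lemma}

\begin{proof}
Let $u$ be computable such that $\varphi_{u(q,m)}$, on any input, waits for the first stage at which some $\mathcal Q_{\alpha(q,m,j)}$ is seen empty and outputs $1-j$ for the least such $j$. Take $h$ with $\varphi_{h(q)}=\varphi_{u(q,h(q))}$. Let $\emptyset\ne\mathcal Q_q\subseteq\mathrm{DNC}_2$, put $m=h(q)$, and suppose one of the two classes is empty. Then $\varphi_m(m)=1-j$ for some $j$ with $\mathcal Q_{\alpha(q,m,j)}=\emptyset$. Every $Y\in\mathrm{DNC}_2$ has $Y(m)\ne1-j$, that is, $Y(m)=j$. So $\mathcal Q_q=\mathcal Q_{\alpha(q,m,j)}=\emptyset$, a contradiction.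
\end{proof}

Write $q*j=\alpha(q,h(q),j)$, and extend this to strings by $q*\emptyset=q$ and $q*(\eta j)=(q*\eta)*j$. By induction on $|\eta|$, if $\emptyset\ne\mathcal Q_q\subseteq\mathrm{DNC}_2$ then $\emptyset\neq\mathcal Q_{q*\eta}\subseteq\mathcal Q_q$ for every $\eta$. If $Y\in\mathcal Q_{q*\eta}$, then $\eta(i)=Y(h(q*(\eta{\upharpoonright}i)))$ for $i<|\eta|$, so a decoder who knows $q$ reads the bits of $\eta$ off $Y$ in order.

\subsection*{Diagonalizing against $B$}
Inside a nonempty class $\mathcal Q_q$, the requirement $\Phi_e^C\ne B$ is met by passing to $\mathcal Q_{\beta(q,e,\rho)}$ for an initial segment $\rho$ of $B$, provided this class is nonempty. The oracle $K$ could decide that; $P$ can only select. Take $|\rho|=1$. No $Y$ has both $\Phi_e^Y(0)=0$ and $\Phi_e^Y(0)=1$, so one of $\mathcal Q_{\beta(q,e,0)}$, $\mathcal Q_{\beta(q,e,1)}$ is nonempty, and $P$ selects such an $i$. If $i=B(0)$, we have what we want. If not, then $B(0)=1-i$, and $P$ has computed $B(0)$. The same alternative holds at every length.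

\begin{lemma}[Safe strings]\label{lem:safe}
Let $P\in\mathrm{DNC}_2$. Given $q,e$ and $n\ge1$ with $\mathcal Q_q\ne\emptyset$, the oracle $P$ uniformly computes a set $\mathrm{Safe}(q,e,n)$ of strings of length $n$ that omits at most one such string and satisfies $\mathcal Q_{\beta(q,e,\rho)}\ne\emptyset$ for each of its elements $\rho$.
\end{lemma}

\begin{proof}
Let $\rho\ne\rho'$ have length $n$, say $\rho(x)\neq\rho'(x)$. A set $Y\in\mathcal Q_q$ outside both $\mathcal Q_{\beta(q,e,\rho)}$ and $\mathcal Q_{\beta(q,e,\rho')}$ would have $\rho(x)=\Phi^Y_e(x)=\rho'(x)$. So the two classes cover $\mathcal Q_q$, and one of them is nonempty. Apply Lemma~\ref{lem:select} to each such pair and let $\mathrm{Safe}(q,e,n)$ consist of the strings selected at least once. If two strings were omitted, their own pair would have selected neither.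
\end{proof}

So if $B\not\le_T P$, some $B{\upharpoonright}n$ is safe. The decoder lacks $P$ and must be told $n$. It can read $C$ only at positions computed from indices it already knows, so $n$ has to be coded \emph{before} we pass to the class that depends on $B{\upharpoonright}n$. For this reason the test for length $n$ is carried out in a class in which $1^n0$ has already been coded.

\begin{proposition}\label{prop:pa}
Let $P$ be of PA degree, $B\not\le_T P$, and $P\oplus B\le_T D$. Then $B$ has a partner in $D$.
\end{proposition}

\begin{proof}
Replacing $P$ by an element of $\mathrm{DNC}_2$ that it computes preserves the hypotheses, so assume $P\in\mathrm{DNC}_2$. Using $D$, which computes $P$ and $B$, we define indices $q_s$ with $\emptyset\ne\mathcal Q_{q_s}\subseteq\mathrm{DNC}_2$ and bits $C(s)$. Let $q_0$ be an index of $\mathrm{DNC}_2$. Stage $s$ has three steps.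
\begin{enumerate}
\item[(a)] \emph{Code $D(s)$.} Let $p=q_s*D(s)$. Then $\mathcal Q_p\ne\emptyset$ by Lemma~\ref{lem:code}.
\item[(b)] \emph{Fix $C(s)$.} The classes $\mathcal Q_{\alpha(p,s,0)}$ and $\mathcal Q_{\alpha(p,s,1)}$ cover $\mathcal Q_p$. Use Lemma~\ref{lem:select} to get $j$ with $\mathcal Q_{\alpha(p,s,j)}\ne\emptyset$. Let $C(s)=j$ and $r=\alpha(p,s,j)$.
\item[(c)] \emph{Diagonalize.} For each $n\ge1$ the class $\mathcal Q_{r*1^n0}$ is nonempty. Search for the least $n\ge1$ with $B{\upharpoonright}n\in\mathrm{Safe}(r*1^n0,s,n)$, and let $q_{s+1}=\beta(r*1^n0,s,B{\upharpoonright}n)$.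
\end{enumerate}
The search in (c) ends. Otherwise, for each $n\ge1$, $B{\upharpoonright}n$ would be the unique string of length $n$ outside $\mathrm{Safe}(r*1^n0,s,n)$, and with the constants $r,s$ the oracle $P$ would compute $B$. This is the only use of $B\not\le_T P$. By Lemma~\ref{lem:safe}, $\mathcal Q_{q_{s+1}}\neq\emptyset$, and $\mathcal Q_{q_{s+1}}\subseteq\mathcal Q_{r*1^n0}\subseteq\mathcal Q_r\subseteq\mathcal Q_p\subseteq\mathcal Q_{q_s}$.

The construction is computable from $D$, so $C\le_T D$. The classes $\mathcal Q_{q_s}$ are nested, nonempty and compact, so they have a common element $Y$. By step (b), $Y(s)=C(s)$ for each $s$. Hence $C=Y$ lies in every class $\mathcal Q_{q_s}$, and in the classes $\mathcal Q_p$, $\mathcal Q_r$, $\mathcal Q_{r*1^n0}$ chosen at each stage. Step (b) is there so that the common element is unique and $D$ computes it.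

Since $C\in\mathcal Q_{q_{s+1}}$, it is not the case that $\Phi_s^C(x){\downarrow}=B(x)$ for all $x<n$. So $\Phi_s^C\ne B$ for every $s$, and $B\not\le_T C$.

Finally, $B\oplus C$ computes the sequence $(q_s)$ and with it $D$. Given $q_s$, we have $D(s)=C(h(q_s))$, because $C\in\mathcal Q_{q_s*D(s)}$. This gives $p$, and then $r=\alpha(p,s,C(s))$. Because $C\in\mathcal Q_{r*1^n0}$, we have $C(h(r*1^i))=1$ for $i<n$ and $C(h(r*1^n))=0$, so reading up to the first $0$ gives $n$. Then $B$ supplies $B{\upharpoonright}n$, and we compute $q_{s+1}$.
\end{proof}

\begin{remark}\label{rem:lowpa}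
The hypothesis $B\not\le_T P$ cannot be dropped. The low basis theorem of Jockusch and Soare states that every nonempty $\Pi^0_1$ class has an element of low degree. Take such a $P\in\mathrm{DNC}_2$. By Theorem~\ref{thm:lewis} and Lemma~\ref{lem:partner} there are $D\ge_T P$ and a noncomputable $B\le_T D$ with no partner in $D$. In particular, being of PA degree does not place a degree in $\mathcal U$.
\end{remark}

\section{Proof of the main theorems}\label{sec:proof}

It remains to obtain a PA degree and a fast function without computing any of the forbidden sets $Y_i$. Both lemmas are standard; we include the short proofs.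

\begin{lemma}[Jockusch--Soare cone avoidance]\label{lem:cone}
If $Y_i\not\le_T X$ for all $i$, there is $P\in\mathrm{DNC}_2$ with $Y_i\not\le_T X\oplus P$ for all $i$.
\end{lemma}

\begin{proof}
Let $\mathcal Q$ be a nonempty $\Pi^0_1(X)$ class and fix $e,i$. For $n\in\omega$ and $j\in\{0,1\}$ let $\mathcal Q(n,j)$ be the $\Pi^0_1(X)$ class of all $V\in\mathcal Q$ for which $\Phi_e^{X\oplus V}(n){\downarrow}=j$ fails. We claim that $\mathcal Q(n,Y_i(n))\ne\emptyset$ for some $n$. Otherwise, for every $n$, all $V\in\mathcal Q$ satisfy $\Phi_e^{X\oplus V}(n)=Y_i(n)$, so $\mathcal Q(n,1-Y_i(n))=\mathcal Q\neq\emptyset$. Then $X$ computes $Y_i(n)$ as the unique $j$ for which $\mathcal Q(n,j)$ is ever seen empty, contrary to $Y_i\not\le_T X$.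

Start with $\mathrm{DNC}_2$, treat the pairs $(e,i)$ in turn, each time passing to a nonempty subclass $\mathcal Q(n,Y_i(n))$, and take $P$ in the intersection of the resulting nested compact classes. Then $\Phi_e^{X\oplus P}\neq Y_i$ for all $e,i$.
\end{proof}

\begin{lemma}\label{lem:escape}
If $Y_i\not\le_T Z$ for all $i$, there is $f:\omega\to\omega$ with $Y_i\not\le_T Z\oplus f$ for all $i$ that is not dominated by any $(Z\oplus K)$-computable function.
\end{lemma}

\begin{proof}
For $\tau\in\omega^{<\omega}$, let $\Phi_e^{Z\oplus\tau}(n){\downarrow}$ mean that the computation halts, consulting $Z$ freely and $\tau$ only below $|\tau|$. Build $f$ as a union of strings $\sigma\in\omega^{<\omega}$, performing the following steps in turn on the current $\sigma$.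

\emph{Avoidance step, once for each pair $(e,i)$.} Ask whether there are $\tau\supseteq\sigma$ and $n$ with $\Phi_e^{Z\oplus\tau}(n){\downarrow}\ne Y_i(n)$. If so, extend $\sigma$ to such a $\tau$; then $\Phi_e^{Z\oplus f}\ne Y_i$. If not, keep $\sigma$. In that case no $f\supset\sigma$ has $\Phi_e^{Z\oplus f}=Y_i$: if one did, then for each $n$ the $Z$-computable search for some $\tau\supseteq\sigma$ with $\Phi_e^{Z\oplus\tau}(n){\downarrow}$ would end, the value found would be $Y_i(n)$, and so $Y_i\le_T Z$.

\emph{Escape step, infinitely often for each $e$.} Ask whether $\Phi_e^{Z\oplus K}(|\sigma|)$ converges. If it converges to $v$, extend $\sigma$ by the value $v+1$; otherwise extend it by $0$. If $g=\Phi_e^{Z\oplus K}$ is total, then $f(n)=g(n)+1$ for infinitely many $n$.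
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Choose sets $X\in\mathbf x$ and $Y_i\in\mathbf y_i$. Take $P$ from Lemma~\ref{lem:cone} and let $Z=X\oplus P$. Take $f$ from Lemma~\ref{lem:escape} for $Z$ and $(Y_i)$, and let $\mathbf a=\deg(Z\oplus f)$. Then $\mathbf a\ge\mathbf x$ and $\mathbf y_i\not\le\mathbf a$ for all $i$.

Let $D\ge_T Z\oplus f$ and let $B\le_T D$ be noncomputable. If $B\not\le_T Z$, then Proposition~\ref{prop:pa} applies to $Z$, which is of PA degree and satisfies $Z\oplus B\le_T D$. If $B\le_T Z$, then every $(B\oplus K)$-computable function is $(Z\oplus K)$-computable and so does not dominate $f\le_T D$, and Proposition~\ref{prop:fast} applies. In both cases $B$ has a partner in $D$. By Lemma~\ref{lem:partner}, the degree of $D$ has the join property.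
\end{proof}

Theorem~\ref{thm:main} follows with $\mathbf x=\mathbf 0$ and $\mathbf y_i=\mathbf 0'$. The case division is made at $Z$ and not at $Z\oplus f$, although $Z\oplus f$ is also of PA degree: dividing there would leave over the sets $B\le_T Z\oplus f$, and for those that compute $f$ the second case is not available.

\section{Consequences}\label{sec:cons}

\subsection*{The shape of $\mathcal U$}

\begin{corollary}
Every incomplete degree lies below an incomplete member of $\mathcal U$.
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:general} to the given degree $\mathbf x$ with $\mathbf y_i=\mathbf 0'$ for all $i$.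
\end{proof}

\begin{corollary}
There are $\mathbf a_0,\mathbf a_1\in\mathcal U$ with $\mathbf a_0\wedge\mathbf a_1=\mathbf 0$. Hence the only lower bound of $\mathcal U$ is $\mathbf 0$, and $\mathcal U$ has no least element.
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:lewis} for the low degree $\mathbf 0$, we have $\mathbf 0\notin\mathcal U$. Take any $\mathbf a_0\in\mathcal U$, for instance from Theorem~\ref{thm:main}. The nonzero degrees $\le\mathbf a_0$ form a nonempty countable set; list them as $(\mathbf y_i)$, with repetitions if needed. Theorem~\ref{thm:general} with $\mathbf x=\mathbf 0$ gives $\mathbf a_1\in\mathcal U$ above none of them, so $\mathbf 0$ is the only degree below both $\mathbf a_0$ and $\mathbf a_1$. A lower bound of $\mathcal U$ lies below both and hence is $\mathbf 0$. A least element would be a lower bound belonging to $\mathcal U$.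
\end{proof}

\begin{corollary}
The degree $\mathbf a$ of Theorem~\ref{thm:main} can be taken $\le\mathbf 0''$.
\end{corollary}

\begin{proof}
By the low basis theorem (see Remark~\ref{rem:lowpa}) take $P\in\mathrm{DNC}_2$ with $P'\equiv_T K$. Then $K\not\le_T P$, since otherwise $K'\le_T P'\equiv_T K$; and $P\oplus K\equiv_T K$, since $P\le_T P'$. Run the proof of Theorem~\ref{thm:general} with $Z=P$ and all $Y_i=K$. The two questions asked in the proof of Lemma~\ref{lem:escape}, whether $\Phi_e^{P\oplus\tau}(n){\downarrow}\ne K(n)$ for some $\tau\supseteq\sigma$ and $n$, and whether $\Phi_e^{P\oplus K}(|\sigma|)$ converges, are $\Sigma_1(P\oplus K)$, hence $\Sigma_1(K)$. So $K'$ answers them, and after a positive answer a search with oracle $K$ finds the witness. Thus $f\le_T K'$ and $\deg(P\oplus f)\le\mathbf 0''$.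
\end{proof}

The degrees produced by this method are never below $\mathbf 0'$, because $f$ is not dominated by any $K$-computable function and so is not itself $K$-computable.

\subsection*{What a failure of the join property requires}

\begin{corollary}\label{cor:fail}
Suppose $\mathbf 0<\mathbf b<\mathbf d$ and no $\mathbf c<\mathbf d$ satisfies $\mathbf b\vee\mathbf c=\mathbf d$. Then:
\begin{enumerate}
\item[(1)] $\mathbf b$ lies below every PA degree $\mathbf p\le\mathbf d$;
\item[(2)] there is a single $(\mathbf b\vee\mathbf 0')$-computable function that dominates every $\mathbf d$-computable function.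
\end{enumerate}
\end{corollary}

\begin{proof}
Let $B\in\mathbf b$ and $D\in\mathbf d$. By Lemma~\ref{lem:partner}, $B$ has no partner in $D$. Then (1) is the contrapositive of Proposition~\ref{prop:pa}, and (2) holds for $g_B$ by Proposition~\ref{prop:fast}.
\end{proof}

\begin{remark}
Condition (2) implies $\mathbf d\in\mathcal{GL}_2$, so Corollary~\ref{cor:fail} gives another proof of Theorem~\ref{thm:dglm}. Recall that a set is $\Sigma_2(X)$ if it is defined by a formula $\exists m\,\forall n\,R$ with $R$ computable from $X$, and $\Pi_2(X)$ if its complement is $\Sigma_2(X)$. By Post's theorem, $X''$ is $\Sigma_2(X)$, and a set that is both $\Sigma_2(X)$ and $\Pi_2(X)$ is computable from $X'$.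

Let $D\in\mathbf d$, let $g\le_T D\oplus K$ be as in (2), and let $\mathrm{Tot}^D=\{e:\Phi_e^D\text{ is total}\}$. Then
\[
e\in\mathrm{Tot}^D\iff\exists m\,\forall n\ \ \Phi_e^D(n)\text{ halts within }\max\{m,g(n)\}\text{ steps}.
\]
The implication from right to left is immediate. If $\Phi_e^D$ is total, its running time is a $D$-computable function, so $g$ dominates it, and $m$ can be taken to bound the finitely many exceptional values. Thus $\mathrm{Tot}^D$ is $\Sigma_2(D\oplus K)$. It is also $\Pi_2(D)$, being defined by ``for all $n$ there is $t$ such that $\Phi_e^D(n)$ halts within $t$ steps'', and hence $\Pi_2(D\oplus K)$. So $\mathrm{Tot}^D\le_T(D\oplus K)'$. Finally $D''\le_T\mathrm{Tot}^D$: write $e\notin D''\iff\forall n\,\exists m\,R(e,n,m)$ with $R\le_T D$, and let $u$ be computable such that $\Phi_{u(e)}^D(n)$ searches for the least $m$ with $R(e,n,m)$; then $e\notin D''$ if and only if $u(e)\in\mathrm{Tot}^D$. Therefore $D''\le_T(D\oplus K)'$.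
\end{remark}

\begin{thebibliography}{9}

\bibitem{note}
\emph{Another note on the join property},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 2015-143-09/\allowbreak S0002-9939-2015-12538-5/\allowbreak S0002-9939-2015-12538-5.pdf}

\end{thebibliography}
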